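\title{Sharp coefficient bounds for the Bazilevi\v{c} class $B_1(\alpha)$}

\begin{abstract}
For $\alpha\ge0$ let $B_1(\alpha)$ be the class of functions $f(z)=z+\sum_{n\ge2}a_nz^n$, analytic in the unit disk, with $\operatorname{Re}f'(z)(f(z)/z)^{\alpha-1}>0$. We determine $\max|a_n|$ over $B_1(\alpha)$ for every $\alpha\ge0$ and every $n\ge2$, together with all extremal functions. The maximum is $2/(n-1+\alpha)$ for $\alpha\ge1$, the coefficient of $z^{n-1}$ in $\bigl(1+\sum_{j\ge1}\frac{2\alpha}{j+\alpha}z^j\bigr)^{1/\alpha}$ for $0<\alpha\le1$, and $n$ for $\alpha=0$. The same argument gives sharp bounds for the coefficients of $\log(f/z)$ and of the powers $(f/z)^\sigma$ with $\sigma\ge-\alpha$. A renewal decomposition writes each coefficient as a positive combination of entries of powers of triangular matrices with positive semidefinite Hermitian part, and two inequalities for such matrices finish the proof. The only outside result used is the Herglotz representation theorem.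
\end{abstract}

\section{The problem and the results}

Let $\mathcal A$ be the set of functions $f(z)=z+\sum_{n\ge2}a_nz^n$ analytic in the unit disk $\mathbb D=\{z\in\mathbb C:|z|<1\}$, and let $\mathcal S\subset\mathcal A$ consist of the univalent ones. Fix $\alpha\ge0$. A function $f\in\mathcal A$ belongs to the class $B_1(\alpha)$ of Bazilevi\v{c} functions if $f(z)/z\ne0$ in $\mathbb D$ and the function
\begin{equation}\label{eq:p}
p(z)=f'(z)\Bigl(\frac{f(z)}z\Bigr)^{\alpha-1}
\end{equation}
has positive real part in $\mathbb D$; the power is the branch equal to $1$ at $z=0$. It is known that $B_1(\alpha)\subset\mathcal S$, a fact that we shall not need. For $\alpha=0$ we have $p=zf'/f$, and $B_1(0)$ is the class of starlike functions; for $\alpha=1$ we have $p=f'$, and $B_1(1)$ is the class of functions whose derivative has positive real part.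

The problem, which we take from \cite{subset}, is to determine
\[
\sup\{|a_n| : f\in B_1(\alpha)\}\qquad\text{for each }\alpha\ge0\text{ and each }n\ge2 .
\]
For $\alpha=0$ and $\alpha=1$ the sharp bounds are classical for all $n$. For general $\alpha$, best possible bounds have been known only for $2\le n\le6$, and for $n=5$ and $n=6$ only partial answers have been given.

It is not hard to guess the answer. Write $[h]_m$ for the coefficient of $z^m$ in a power series $h$, and let
\[
P(w)=\frac{1+w}{1-w}=1+2\sum_{r\ge1}w^r ,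
\]
which maps $\mathbb D$ onto the right half-plane. For $\alpha>0$ the function that depends linearly on $p$ is not $f$ but $g=(f/z)^\alpha$: Section~\ref{sec:moments} shows that $[g]_j=\frac{\alpha}{\alpha+j}[p]_j$, and that $|[p]_j|\le2$. The coefficient $a_n$ is then read off from
\[
\frac fz=g^{1/\alpha}=1+\frac1\alpha(g-1)+\binom{1/\alpha}2(g-1)^2+\cdots .
\]
Two choices of $p$ compete. The choice $p(z)=P(z)$ makes all coefficients of $g$ as large as possible at once; it gives $g=G_\alpha$, where
\begin{equation}\label{eq:G}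
G_\alpha(z)=1+\sum_{j\ge1}\frac{2\alpha}{j+\alpha}\,z^j .
\end{equation}
The choice $p(z)=P(z^{n-1})$ removes all coefficients of $g-1$ below $z^{n-1}$, so that only the linear term contributes and $a_n=2/(n-1+\alpha)$. The quadratic term has the sign of the linear term when $\alpha<1$ and the opposite sign when $\alpha>1$. One therefore expects the first choice to win for $\alpha<1$ and the second for $\alpha>1$. This is the case.

\begin{theorem}\label{thm:main}
Let $\alpha\ge0$ and $n\ge2$. Then $\max\{|a_n|:f\in B_1(\alpha)\}$ exists and equals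
\[
\frac2{n-1+\alpha}\ \text{ if }\alpha\ge1,\qquad A_n(\alpha)\ \text{ if }0<\alpha\le1,\qquad n\ \text{ if }\alpha=0,
\]
where
\begin{equation}\label{eq:An}
A_n(\alpha)=[G_\alpha^{1/\alpha}]_{n-1}=\sum_{k=1}^{n-1}\binom{1/\alpha}{k}(2\alpha)^k\sum_{\substack{j_1+\dots+j_k=n-1\\ j_i\ge1}}\ \prod_{i=1}^k\frac1{j_i+\alpha}.
\end{equation}
With $p$ as in \eqref{eq:p}, the maximum is attained
\begin{enumerate}
\item[(a)] for $\alpha>1$, if and only if $p(z)=\dfrac{1+cz^{n-1}}{1-cz^{n-1}}$ for some $|c|=1$;
\item[(b)] for $0\le\alpha<1$, if and only if $p(z)=\dfrac{1+cz}{1-cz}$ for some $|c|=1$, that is, if and only if $f$ is a rotation of $zG_\alpha(z)^{1/\alpha}$ (of the Koebe function $z(1-z)^{-2}$ when $\alpha=0$);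
\item[(c)] for $\alpha=1$, if and only if the Herglotz measure of $p$ is supported on $\{x:x^{n-1}=c\}$ for some $|c|=1$.
\end{enumerate}
\end{theorem}

A rotation of $f$ is a function $\bar cf(cz)$ with $|c|=1$; its coefficients are $c^{n-1}a_n$. The Herglotz measure is recalled in Section~\ref{sec:moments}. The second expression in \eqref{eq:An} is the binomial series of $G_\alpha^{1/\alpha}$. The three values fit together: at $\alpha=1$ the first two equal $2/n$, and as $\alpha\to0$ we have $\binom{1/\alpha}k(2\alpha)^k\to2^k/k!$, so that $A_n(\alpha)$ tends to $[\exp(\sum_{j\ge1}2z^j/j)]_{n-1}=[(1-z)^{-2}]_{n-1}=n$.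

\begin{remark}\label{rem:rec}
The numbers $A_n(\alpha)$ are best computed recursively. Let $E=G_\alpha^{1/\alpha}$ and $E_m=[E]_m$, so that $E_0=1$ and $E_m=A_{m+1}(\alpha)$. Logarithmic differentiation gives $\alpha zE'G_\alpha=zG_\alpha'E$. The coefficients of $z^m$ give $\alpha mE_m=\sum_{j=1}^m\bigl(j-\alpha(m-j)\bigr)[G_\alpha]_jE_{m-j}$, that is,
\[
E_m=\frac2m\sum_{j=1}^m\frac{(1+\alpha)j-\alpha m}{j+\alpha}\,E_{m-j}\qquad(m\ge1).
\]
For example, $A_2(\alpha)=\dfrac2{1+\alpha}$ and $A_3(\alpha)=\dfrac{2(3+\alpha)}{(1+\alpha)^2(2+\alpha)}$.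
\end{remark}

The exponent $1/\alpha$ plays no special role in the proof, which bounds the coefficients of $g^\gamma$ for an arbitrary exponent $\gamma\ge-1$. This gives a second result, whose case $\sigma=1$ is the value of the maximum in Theorem~\ref{thm:main} for $\alpha>0$.

\begin{theorem}\label{thm:powers}
Let $\alpha>0$, $f\in B_1(\alpha)$, $m\ge1$, and let $\sigma$ be real. Then
\begin{align*}
|[(f/z)^\sigma]_m|&\le\frac{2|\sigma|}{m+\alpha}&&\text{for }0<|\sigma|\le\alpha,\\
|[(f/z)^\sigma]_m|&\le[G_\alpha^{\sigma/\alpha}]_m&&\text{for }\sigma\ge\alpha,\\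
|[\log(f/z)]_m|&\le\frac2{m+\alpha},&&
\end{align*}
and each bound is attained by some $f\in B_1(\alpha)$.
\end{theorem}

No statement is made for $\sigma<-\alpha$.

Section~\ref{sec:moments} turns the problem into one about the moments of a probability measure on the circle, and Section~\ref{sec:third} solves it by hand for $n=3$. Section~\ref{sec:words} separates the parameter $\alpha$ from the measure: each coefficient of $g^\gamma$ is a sum, with positive weights depending only on $\alpha$, of matrix entries depending only on the measure and on $\gamma$. Sections~\ref{sec:small} and~\ref{sec:large} treat the exponents $|\gamma|\le1$ and $\gamma\ge1$, by two different matrix inequalities. Section~\ref{sec:proofs} assembles the theorems and finds the cases of equality.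

\section{Reduction to the moments of a measure}\label{sec:moments}

For a formal power series $h$ with $h(0)=1$ and a real $\gamma$ we put
\[
h^\gamma=\sum_{r\ge0}\binom\gamma r(h-1)^r,\qquad \log h=\sum_{r\ge1}\frac{(-1)^{r-1}}r(h-1)^r ,
\]
so that $h^\gamma=\exp(\gamma\log h)$. Since $(h-1)^r$ begins with $z^r$, the coefficient $[h^\gamma]_m$ involves only $r\le m$ and is a polynomial in $\gamma$ and the coefficients of $h$. If $h$ is analytic near $0$, these series are the Taylor series of the branches equal to $1$ and to $0$ at the origin. Integrals of power series over a parameter are taken coefficient by coefficient.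

Let $\mathbb T$ be the unit circle. The \emph{Herglotz representation theorem} states that a function $p$ analytic in $\mathbb D$ with $p(0)=1$ and $\operatorname{Re}p>0$ has the form
\begin{equation}\label{eq:herglotz}
p(z)=\int_{\mathbb T}P(xz)\,d\mu(x)=1+2\sum_{j\ge1}\hat\mu_jz^j,\qquad\hat\mu_j=\int_{\mathbb T}x^j\,d\mu(x),
\end{equation}
for a unique probability measure $\mu$ on $\mathbb T$, its \emph{Herglotz measure}. Conversely, every such integral has positive real part, because $\operatorname{Re}P(w)=(1-|w|^2)/|1-w|^2>0$ in $\mathbb D$. We define the moments $\hat\mu_j$ for all $j\in\mathbb Z$; then $\hat\mu_0=1$, $\hat\mu_{-j}=\overline{\hat\mu_j}$ and $|\hat\mu_j|\le1$. If $\hat\mu_j=c$ with $|c|=1$, then the nonnegative function $1-\operatorname{Re}(\bar cx^j)$ has integral $0$, so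
\begin{equation}\label{eq:unimodular}
\hat\mu_j=c,\ |c|=1\iff x^j=c\ \text{ for $\mu$-almost every }x .
\end{equation}
The point mass $\delta_c$ has $\hat\mu_j=c^j$ and $p(z)=P(cz)$. The uniform measure on the $m$ solutions of $x^m=c$ has $\hat\mu_{qm}=c^q$ and $\hat\mu_j=0$ for $m\nmid j$, so $p(z)=P(cz^m)$.

From now on, until the last part of Section~\ref{sec:proofs}, $\alpha>0$, and
\[
d_j=\frac\alpha{\alpha+j}\qquad(j\ge0).
\]

\begin{lemma}\label{lem:param}
For a probability measure $\mu$ on $\mathbb T$ put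
\begin{equation}\label{eq:g}
g(z)=1+\sum_{j\ge1}2d_j\hat\mu_jz^j=\int_{\mathbb T}G_\alpha(xz)\,d\mu(x).
\end{equation}
Then $f=zg^{1/\alpha}$ belongs to $B_1(\alpha)$, and $\mu$ is the Herglotz measure of its function $p$. Every $f\in B_1(\alpha)$ arises in this way.
\end{lemma}

\begin{proof}
Let $f\in B_1(\alpha)$, $F=f/z$, and let $\mu$ be the Herglotz measure of $p$. Since $f'=F+zF'$, the function $h=F^\alpha$ satisfies
\[
zh'+\alpha h=\alpha F^{\alpha-1}(zF'+F)=\alpha p .
\]
Comparing coefficients gives $(j+\alpha)[h]_j=2\alpha\hat\mu_j$ for $j\ge1$. Hence $h=g$ and $F=g^{1/\alpha}$.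

Conversely, let $\mu$ be given and define $p$ by \eqref{eq:herglotz}. The function $\alpha\int_0^1t^{\alpha-1}p(tz)\,dt$ has the coefficients $\frac\alpha{\alpha+j}[p]_j$, so it equals $g$, and $zg'+\alpha g=\alpha p$. It is an average of values of $p$, so $\operatorname{Re}g>0$, and $F=g^{1/\alpha}$ (principal branch) is analytic and without zeros in $\mathbb D$, with $F(0)=1$. For $f=zF\in\mathcal A$ we get $f'F^{\alpha-1}=F^\alpha+zF'F^{\alpha-1}=g+\frac1\alpha zg'=p$.
\end{proof}

Thus $g$ is an average of $p$ along the radius from $0$ to $z$, and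
\begin{equation}\label{eq:translate}
a_n=[g^{1/\alpha}]_{n-1},\qquad(f/z)^\sigma=g^{\sigma/\alpha},\qquad\log(f/z)=\tfrac1\alpha\log g .
\end{equation}
The task is to maximize $|[g^\gamma]_m|$ over all $\mu$, where $\alpha>0$ and the real exponent $\gamma$ are now independent parameters. The measure $\delta_1$ gives $g=G_\alpha$.

In some cases the triangle inequality suffices. If $\gamma$ is a positive integer, or if $\gamma\ge m-1$, then $\binom\gamma r\ge0$ for $1\le r\le m$, so $[g^\gamma]_m$ is a polynomial in the moments with nonnegative coefficients and is largest when all moments equal $1$. In the remaining cases signs intervene: $\binom\gamma{r+1}=\frac{\gamma-r}{r+1}\binom\gamma r$, so the binomial coefficients alternate for $r>\gamma$, and one has to use the relations between the moments.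

\section{The third coefficient}\label{sec:third}

For $m=1$ we have $[g^\gamma]_1=2\gamma d_1\hat\mu_1$, and the maximum is $2|\gamma|d_1$. For $m=2$,
\[
[g^\gamma]_2=2\gamma d_2\hat\mu_2+2\gamma(\gamma-1)d_1^2\hat\mu_1^2 .
\]
The relation between the first two moments that we need is
\begin{equation}\label{eq:variance}
|\hat\mu_2-\hat\mu_1^2|=\Bigl|\int(x-\hat\mu_1)^2d\mu\Bigr|\le\int|x-\hat\mu_1|^2d\mu=1-|\hat\mu_1|^2 .
\end{equation}
To apply it, give $\hat\mu_2$ the same weight $d_1^2$ as $\hat\mu_1^2$ and keep the rest apart. The rest has positive weight,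
\[
d_2-d_1^2=\frac{\alpha}{(\alpha+2)(\alpha+1)^2}>0,
\]
and
\begin{equation}\label{eq:split2}
[g^\gamma]_2=(d_2-d_1^2)\cdot2\gamma\hat\mu_2+d_1^2\cdot2\gamma\bigl(\hat\mu_2-\hat\mu_1^2+\gamma\hat\mu_1^2\bigr).
\end{equation}
With $t=|\hat\mu_1|$, the last bracket has modulus at most $1-t^2+|\gamma|t^2\le\max(1,|\gamma|)$. For $|\gamma|\le1$ this gives $|[g^\gamma]_2|\le2|\gamma|d_2$, with equality for $\mu=\frac12(\delta_1+\delta_{-1})$. For $\gamma\ge1$ it gives $|[g^\gamma]_2|\le2\gamma(d_2-d_1^2+\gamma d_1^2)$, with equality for $\mu=\delta_1$. Setting $\gamma=1/\alpha$ we obtain $2/(2+\alpha)$ for $\alpha\ge1$ and $\frac{2(3+\alpha)}{(1+\alpha)^2(2+\alpha)}$ for $\alpha\le1$, as in Theorem~\ref{thm:main}. For $\gamma>0$ the value at $\delta_1$ exceeds $2\gamma d_2$ exactly when $\gamma>1$ and is smaller exactly when $\gamma<1$, so neither bound survives on the other side of $\gamma=1$.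

Formula \eqref{eq:split2} has the features that we want in general. The weights $d_2-d_1^2$ and $d_1^2$ are positive, depend only on $\alpha$, and add up to $d_2$. The factors that they multiply do not depend on $\alpha$. Moreover, these factors are the bottom-left entries of the $\gamma$-th powers of
\[
\begin{pmatrix}1&0\\2\hat\mu_2&1\end{pmatrix}\qquad\text{and}\qquad\begin{pmatrix}1&0&0\\2\hat\mu_1&1&0\\2\hat\mu_2&2\hat\mu_1&1\end{pmatrix},
\]
one matrix for each of the two ways, $2$ and $1+1$, to write $2$ as an ordered sum of positive integers. The next section establishes this pattern for all $m$.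

\section{Renewal decomposition and words}\label{sec:words}

\subsection*{The weights} The moment $\hat\mu_m$ carries the weight $d_m$ and a product $\hat\mu_j\hat\mu_{m-j}$ carries the weight $d_jd_{m-j}$. Inequalities between moments, such as \eqref{eq:variance}, compare these terms with equal weights. We therefore look for a splitting of $d_m$ into positive pieces that are multiplicative. Define $b_1,b_2,\dots$ recursively by
\begin{equation}\label{eq:renewal}
d_n=\sum_{k=1}^nb_kd_{n-k}\qquad(n\ge1),
\end{equation}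
which is possible because $d_0=1$, and put $b(z)=\sum_{k\ge1}b_kz^k$. Thus $b_1=d_1$ and $b_2=d_2-d_1^2$. The positivity of the $b_k$ (Kaluza) is the only property of the sequence $d_j$ on which the inequalities below depend.

\begin{lemma}\label{lem:kaluza}
All $b_k$ are positive. As formal power series,
\begin{equation}\label{eq:Pb}
\sum_{j\ge0}d_jz^j=\frac1{1-b(z)},\qquad G_\alpha=P(b),\qquad g(z)=\int_{\mathbb T}P(b(yz))\,d\mu(y).
\end{equation}
\end{lemma}

\begin{proof}
The ratios $r_j=d_{j+1}/d_j=\frac{\alpha+j}{\alpha+j+1}$ are strictly increasing, and $b_1=d_1>0$. If $b_1,\dots,b_n>0$, then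
\[
\sum_{k=1}^nb_kd_{n+1-k}=\sum_{k=1}^nb_kr_{n-k}d_{n-k}<r_n\sum_{k=1}^nb_kd_{n-k}=r_nd_n=d_{n+1},
\]
and $b_{n+1}$ is the difference of the right and left sides. With $D=\sum_{j\ge0}d_jz^j$, the recursion \eqref{eq:renewal} says $D-1=bD$, so $D=1/(1-b)$ and $G_\alpha=2D-1=\frac{1+b}{1-b}=P(b)$. The last formula follows from \eqref{eq:g}.
\end{proof}

\subsection*{Words} A \emph{word} is a finite, possibly empty, sequence $L=(L_1,\dots,L_N)$ of positive integers. We write $N=N(L)$ for its length, $s_0=0$ and $s_i=L_1+\dots+L_i$ for its partial sums, and $|L|=s_N$. For a series $u(z)=\sum_{k\ge1}u_kz^k$ put $u_L=u_{L_1}\cdots u_{L_N}$, with $u_\emptyset=1$. Then $u(z)^N$ is the sum of $u_Lz^{|L|}$ over the words of length $N$, so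
\begin{equation}\label{eq:geom}
\frac1{1-u(yz)}=\sum_Lu_L\,y^{|L|}z^{|L|} .
\end{equation}
In particular, by \eqref{eq:Pb},
\begin{equation}\label{eq:dm}
d_m=\sum_{|L|=m}b_L ,
\end{equation}
which is the desired splitting; for $m=2$ it reads $d_2=b_2+b_1^2$.

\subsection*{Matrices} On $\mathbb C^{N+1}$, with coordinates indexed by $0,\dots,N$, let $\langle v,v'\rangle=\sum_iv_i\overline{v'_i}$. A \emph{contraction} is a matrix of operator norm at most $1$. Let $\mathcal M_N$ be the set of lower triangular $(N+1)\times(N+1)$ matrices $M$ with unit diagonal such that $M+M^*$ is positive semidefinite; since $\langle(M+M^*)v,v\rangle=2\operatorname{Re}\langle Mv,v\rangle$, the last condition means that $\operatorname{Re}\langle Mv,v\rangle\ge0$ for all $v$. It is the matrix analogue of $\operatorname{Re}p>0$. For $M\in\mathcal M_N$ the matrix $M-I$ is strictly lower triangular, so $(M-I)^{N+1}=0$, and we define real powers by the finite sum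
\[
M^\gamma=\sum_{r=0}^N\binom\gamma r(M-I)^r .
\]
This gives $M$ for $\gamma=1$ and the inverse of $M$ for $\gamma=-1$.

Given $\mu$ and a word $L$ of length $N$, let $M_L$ be the lower triangular matrix with unit diagonal and
\[
(M_L)_{ki}=2\hat\mu_{s_k-s_i}\qquad(0\le i<k\le N).
\]
For the empty word, $M_\emptyset=(1)$. For $\mu=\delta_1$ all entries below the diagonal equal $2$, so $M_L=P(S)=I+2\sum_{r=1}^NS^r$, where $S$ is the lower shift, $S_{k,k-1}=1$ and all other entries $0$. For a word of length two,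
\begin{equation}\label{eq:two}
M_{(k,l)}=\begin{pmatrix}1&0&0\\2\hat\mu_k&1&0\\2\hat\mu_{k+l}&2\hat\mu_l&1\end{pmatrix},\qquad(M_{(k,l)}^\gamma)_{20}=2\gamma\hat\mu_{k+l}+2\gamma(\gamma-1)\hat\mu_k\hat\mu_l .
\end{equation}

\begin{lemma}\label{lem:words}
Let $\mu$ be a probability measure on $\mathbb T$, let $u(z)=\sum_{k\ge1}u_kz^k$, let $g_u(z)=\int_{\mathbb T}P(u(yz))\,d\mu(y)$, and let $\gamma$ be real.
\begin{enumerate}
\item[(a)] $M_L\in\mathcal M_{N}$ for every word $L$ of length $N$.
\item[(b)] For $0\le i\le k\le N$, the entry $(M_L^\gamma)_{ki}$ is the bottom-left entry of $M_U^\gamma$, where $U=(L_{i+1},\dots,L_k)$.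
\item[(c)] For $m\ge0$,
\begin{equation}\label{eq:expansion}
[g_u^\gamma]_m=\sum_{|L|=m}u_L\,(M_L^\gamma)_{N(L),0}.
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\hat\mu_0=1$ and $\hat\mu_{-j}=\overline{\hat\mu_j}$, we have $(M_L+M_L^*)_{ki}=2\hat\mu_{s_k-s_i}$ for all $i,k$. Hence
\[
\sum_{i,k}(M_L+M_L^*)_{ki}\,v_i\bar v_k=2\int\sum_{i,k}x^{s_k}\bar v_k\,\overline{x^{s_i}\bar v_i}\,d\mu=2\int\Bigl|\sum_k\bar v_kx^{s_k}\Bigr|^2d\mu\ge0 .
\]

(b) Multiplying out a product of $r\ge1$ strictly lower triangular factors gives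
\begin{equation}\label{eq:paths}
\bigl((M_L-I)^r\bigr)_{ki}=\sum_{i=i_0<i_1<\dots<i_r=k}\ \prod_{q=1}^r2\hat\mu_{s_{i_q}-s_{i_{q-1}}} .
\end{equation}
Only indices in $[i,k]$ occur, and the block of $M_L$ on these indices is $M_U$.

(c) Since $P(w)-1=2\sum_{N\ge1}w^N$, formula \eqref{eq:geom} and integration over $y$ give $g_u-1=\sum_{W\ne\emptyset}2\hat\mu_{|W|}u_Wz^{|W|}$. For $r\ge1$, the power $(g_u-1)^r$ is therefore a sum over $r$-tuples $(W_1,\dots,W_r)$ of nonempty words. Group the tuples by their concatenation $L$. The tuples with a given concatenation $L$ of length $N$ correspond to the cut points $0=i_0<\dots<i_r=N$ through $W_q=(L_{i_{q-1}+1},\dots,L_{i_q})$; then $|W_q|=s_{i_q}-s_{i_{q-1}}$ and $u_{W_1}\cdots u_{W_r}=u_L$. By \eqref{eq:paths} with $i=0$, $k=N$,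
\[
[(g_u-1)^r]_m=\sum_{|L|=m}u_L\bigl((M_L-I)^r\bigr)_{N(L),0}.
\]
This also holds for $r=0$, when both sides are $1$ if $m=0$ and $0$ otherwise. Multiply by $\binom\gamma r$ and sum over $r$.
\end{proof}

For $u=b$ we have $g_u=g$, and for $m=2$ formula \eqref{eq:expansion} is \eqref{eq:split2}. For $u(z)=z$ only the words $(1,\dots,1)$ have nonzero weight and $g_u=p$, so the bottom-left entry of $M_{(1,\dots,1)}^\gamma$ is $[p^\gamma]_N$. For other words the matrix $M_L$ need not be constant along diagonals, and this is why we work with the whole class $\mathcal M_N$ rather than with coefficients of powers of $p$.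

\section{Exponents in $[-1,1]$}\label{sec:small}

By \eqref{eq:expansion} and \eqref{eq:dm}, the bound $2|\gamma|d_m$ follows once every bottom-left entry has modulus at most $2|\gamma|$. For $\gamma=\pm1$ a $2\times2$ minor shows this. For the exponents in between, the alternating binomial coefficients have to be controlled; we write them as moments of a positive weight, which expresses the corner of $M^\gamma$ as an average of corners of the resolvents $(\lambda I+M)^{-1}$, and a $2\times2$ argument applies to each resolvent.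

\begin{lemma}\label{lem:corner}
Let $N\ge1$ and $M\in\mathcal M_N$. Then $|(M^\gamma)_{N0}|\le2|\gamma|$ for $0<|\gamma|\le1$.
\end{lemma}

\begin{proof}
\emph{The exponents $\pm1$.} The principal submatrix of $M+M^*$ on the indices $0,N$ has diagonal entries $2,2$ and off-diagonal entries $M_{N0}$ and its conjugate. Its determinant $4-|M_{N0}|^2$ is nonnegative. The inverse $M^{-1}$ also lies in $\mathcal M_N$, because $\operatorname{Re}\langle M^{-1}y,y\rangle=\operatorname{Re}\langle v,Mv\rangle\ge0$ for $v=M^{-1}y$. So $|(M^{\pm1})_{N0}|\le2$.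

\emph{The resolvent.} Let $\lambda>0$ and $R=R_\lambda=(\lambda I+M)^{-1}$, a lower triangular matrix with diagonal entries $1/(1+\lambda)$. For $y\in\mathbb C^{N+1}$ and $v=Ry$,
\[
\operatorname{Re}\langle y,Ry\rangle=\operatorname{Re}\langle(\lambda I+M)v,v\rangle\ge\lambda\|Ry\|^2 ,
\]
and hence
\[
\|(2\lambda R-I)y\|^2=4\lambda^2\|Ry\|^2-4\lambda\operatorname{Re}\langle Ry,y\rangle+\|y\|^2\le\|y\|^2 .
\]
So $2\lambda R-I$ is a contraction. A principal submatrix of a contraction is a contraction, since it acts by embedding, applying the matrix, and projecting. On the indices $0,N$ this submatrix is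
\[
C=\begin{pmatrix}t&0\\\eta&t\end{pmatrix},\qquad t=\frac{2\lambda}{1+\lambda}-1=\frac{\lambda-1}{\lambda+1},\qquad\eta=2\lambda R_{N0}.
\]
The matrix $I-C^*C$ is positive semidefinite, with diagonal entries $1-t^2-|\eta|^2$ and $1-t^2$ and off-diagonal entries of modulus $|t\eta|$. Therefore
\[
0\le(1-t^2-|\eta|^2)(1-t^2)-t^2|\eta|^2=(1-t^2)^2-|\eta|^2 .
\]
Since $1-t^2=4\lambda/(1+\lambda)^2$, this says
\begin{equation}\label{eq:resolvent}
|(R_\lambda)_{N0}|\le\frac2{(1+\lambda)^2}.
\end{equation}

\emph{The integral formula.} Let $0<|\gamma|<1$ and $J_r=\int_0^\infty\lambda^\gamma(1+\lambda)^{-r-1}d\lambda$ for $r\ge1$. The integral converges at $0$ because $\gamma>-1$ and at $\infty$ because $\gamma<1\le r$. Writing $(1+\lambda)^{-r-1}=(1+\lambda)^{-r-2}+\lambda(1+\lambda)^{-r-2}$ and integrating the second term by parts (the boundary terms vanish as $0<\gamma+1<r+1$), we get $J_r=J_{r+1}+\frac{\gamma+1}{r+1}J_r$, that is, $J_{r+1}=\frac{r-\gamma}{r+1}J_r$. The numbers $(-1)^{r-1}\binom\gamma r$ satisfy the same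 recursion and start with $\gamma$. Hence
\[
\binom\gamma r=(-1)^{r-1}\gamma\,\frac{J_r}{J_1}\qquad(r\ge1).
\]
From $\lambda I+M=(1+\lambda)I+(M-I)$ we have $R_\lambda=\sum_{r=0}^N(-1)^r(1+\lambda)^{-r-1}(M-I)^r$. As $N\ge1$, the terms with $r=0$ contribute neither to $(R_\lambda)_{N0}$ nor to $(M^\gamma)_{N0}$, and so
\[
(M^\gamma)_{N0}=\sum_{r=1}^N\binom\gamma r\bigl((M-I)^r\bigr)_{N0}=-\frac\gamma{J_1}\int_0^\infty\lambda^\gamma(R_\lambda)_{N0}\,d\lambda .
\]
By \eqref{eq:resolvent} the integral has modulus at most $2J_1$.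
\end{proof}

The restriction on $\gamma$ cannot be dropped: for $N=2$ and $M=P(S)$, formula \eqref{eq:two} with all moments equal to $1$ gives $(M^\gamma)_{20}=2\gamma^2$, which exceeds $2|\gamma|$ when $|\gamma|>1$.

\begin{proposition}\label{prop:small}
Let $g$ be as in \eqref{eq:g} and $m\ge1$. Then $|[g^\gamma]_m|\le2|\gamma|d_m$ for $0<|\gamma|\le1$, and $|[\log g]_m|\le2d_m$. Equality holds in both when $p(z)=P(cz^m)$, $|c|=1$.
\end{proposition}

\begin{proof}
Every word with $|L|=m\ge1$ has length at least $1$. By \eqref{eq:expansion} with $u=b$, the positivity of the weights $b_L$, Lemma~\ref{lem:corner} and \eqref{eq:dm},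
\[
|[g^\gamma]_m|\le\sum_{|L|=m}b_L\,|(M_L^\gamma)_{N(L),0}|\le2|\gamma|\sum_{|L|=m}b_L=2|\gamma|d_m .
\]
Since $\gamma^{-1}\binom\gamma r\to(-1)^{r-1}/r$ as $\gamma\to0$, the quotient $[g^\gamma]_m/\gamma$ tends to $[\log g]_m$, which gives the second bound. If $p(z)=P(cz^m)$, then $g-1=2d_mcz^m+O(z^{2m})$, so $[g^\gamma]_m=2\gamma d_mc$ and $[\log g]_m=2d_mc$.
\end{proof}

\section{Exponents at least $1$}\label{sec:large}

Let $\gamma\ge1$ and $\kappa=\gamma-1\ge0$. We want to show that $\delta_1$ is extremal.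

\subsection*{The fourth coefficient} The first case with a negative binomial coefficient is $m=3$, $1<\gamma<2$, which corresponds to $a_4$ and $\frac12<\alpha<1$. The words with $|L|=3$ are $(3)$, $(1,2)$, $(2,1)$ and $(1,1,1)$. The bottom-left entries for the first three are $2\gamma\hat\mu_3$ and, twice, $2\gamma\hat\mu_3+2\gamma\kappa\hat\mu_1\hat\mu_2$, by \eqref{eq:two}; they have nonnegative coefficients and are largest for $\delta_1$. For the fourth word, \eqref{eq:paths} gives
\[
(M_{(1,1,1)}^\gamma)_{30}=2\gamma\hat\mu_3+4\gamma\kappa\,\hat\mu_1\hat\mu_2+\tfrac43\gamma\kappa(\kappa-1)\hat\mu_1^3 ,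
\]
and the last coefficient is negative for $0<\kappa<1$. Write one moment in each term as an integral over $x$, splitting $4\gamma\kappa=\frac{2\gamma}3(4\kappa+2\kappa)$:
\[
(M_{(1,1,1)}^\gamma)_{30}=\frac{2\gamma}3\int x\,Q(x)\,d\mu(x),\qquad Q(x)=3x^2+4\kappa\hat\mu_1x+2\kappa(\hat\mu_2-\hat\mu_1^2)+2\kappa^2\hat\mu_1^2 .
\]
With $t=|\hat\mu_1|$, inequality \eqref{eq:variance} and $1-t^2\le2(1-t)$ give
\[
|Q(x)|\le3+4\kappa t+2\kappa(1-t^2)+2\kappa^2t^2\le3+4\kappa+2\kappa^2\qquad(x\in\mathbb T),
\]
and the right side is the value $Q(1)$ for $\mu=\delta_1$. So all four entries are largest for $\delta_1$, and $|[g^\gamma]_3|\le[G_\alpha^\gamma]_3$.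

The polynomial $Q$ is a sum of \emph{all} entries of $M_{(1,1)}^\kappa$, each multiplied by a power of $x$: three diagonal entries $1$, two entries $2\kappa\hat\mu_1$, and the corner $2\kappa(\hat\mu_2-\hat\mu_1^2)+2\kappa^2\hat\mu_1^2$. For $0<\kappa<1$ the corner alone is not largest at $\delta_1$: it equals $2\kappa^2$ there, and $2\kappa$ at $\frac12(\delta_1+\delta_{-1})$. What the corner gains when $t<1$, the entries above it lose. The general proof has the same two ingredients: an inequality for the full sum of entries of $M^\kappa$, and a device that lowers the exponent from $\gamma$ to $\kappa$ and produces that sum.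

\subsection*{The full sum of entries} For $\kappa\ge0$ write $P(w)^\kappa=\sum_{r\ge0}\varphi_rw^r$. The series $\log P(w)=2\sum_{k\ge0}\frac{w^{2k+1}}{2k+1}$ has nonnegative coefficients, hence so has $P^\kappa=\exp(\kappa\log P)$: all $\varphi_r\ge0$, with $\varphi_0=1$ and $\varphi_1=2\kappa$. This is where $\gamma\ge1$ is used. The sign problem disappears if $M$ is expanded not in powers of $M-I$ but in powers of its Cayley transform $\Omega$, defined by $M=P(\Omega)$: then $M^\kappa=\sum_r\varphi_r\Omega^r$ with $\Omega$ a contraction. For a corner entry this expansion is of little use, since the bound $|(\Omega^r)_{N0}|\le1$ is not attained by the expected extremal matrix $\Omega=S$ when $r<N$. For the full sum, $S$ is extremal for every $r$ at once. Put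
\[
\Lambda_N=\sum_{r=0}^N\varphi_r\,(N+1-r).
\]

\begin{lemma}\label{lem:sum}
Let $M\in\mathcal M_N$, $\kappa\ge0$, and let all entries of $v,v'\in\mathbb C^{N+1}$ have modulus $1$. Then $|\langle M^\kappa v,v'\rangle|\le\Lambda_N$, and $\langle M^\kappa v,v'\rangle=\Lambda_N$ for $M=P(S)$, $v=v'=(1,\dots,1)$.
\end{lemma}

\begin{proof}
Let $\Omega=(M-I)(M+I)^{-1}$. It is strictly lower triangular, as the product of a strictly lower triangular and a lower triangular matrix. It maps $(M+I)y$ to $(M-I)y$, and $\|(M+I)y\|^2-\|(M-I)y\|^2=4\operatorname{Re}\langle My,y\rangle\ge0$, so $\Omega$ is a contraction. From $I+\Omega=2M(M+I)^{-1}$ and $I-\Omega=2(M+I)^{-1}$ we get $M=(I+\Omega)(I-\Omega)^{-1}=P(\Omega)$. Substituting a matrix with $\Omega^{N+1}=0$ into formal power series respects sums and products. Applied to the identity $\sum_q\binom\kappa q(P(w)-1)^q=\sum_r\varphi_rw^r$, in which the terms with $q>N$ are divisible by $w^{N+1}$, this gives $M^\kappa=\sum_{r=0}^N\varphi_r\Omega^r$.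

We have $(\Omega^r)_{ki}=0$ unless $k-i\ge r$, so only $v_0,\dots,v_{N-r}$ and $v'_r,\dots,v'_N$ enter $\langle\Omega^rv,v'\rangle$. Replacing the other entries by $0$ leaves two vectors of norm $\sqrt{N+1-r}$, and $\|\Omega^r\|\le1$ yields $|\langle\Omega^rv,v'\rangle|\le N+1-r$. Since $\varphi_r\ge0$, the inequality follows. For $M=P(S)$ we have $M-I=2S(I-S)^{-1}$ and $M+I=2(I-S)^{-1}$, so $\Omega=S$; and $S^r$ has $N+1-r$ entries equal to $1$ and the others $0$.
\end{proof}

The full sum appears when $g_u^\kappa$ is multiplied on each side by a geometric series: the left factor chooses a column index $i$ and the right factor a row index $k$. For a word $L$ of length $N$ and $x\in\mathbb T$ put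
\[
\Sigma_L(x)=\sum_{0\le i\le k\le N}x^{s_i}\,(M_L^\kappa)_{ki}\,x^{s_N-s_k}.
\]
For instance $\Sigma_\emptyset=1$, $\Sigma_{(1)}(x)=2x+2\kappa\hat\mu_1$, and $\Sigma_{(1,1)}=Q$.

\begin{lemma}\label{lem:sandwich}
Let $\mu$, $u$, $g_u$ be as in Lemma~\ref{lem:words}, $\kappa\ge0$ and $x\in\mathbb T$. Then for $j\ge0$
\begin{equation}\label{eq:sandwich}
\bigl[(1-u(xz))^{-2}g_u^\kappa\bigr]_j=\sum_{|L|=j}u_L\,\Sigma_L(x).
\end{equation}
Moreover $|\Sigma_L(x)|\le\Lambda_{N(L)}$, and $\Sigma_L(1)=\Lambda_{N(L)}$ when $\mu=\delta_1$.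
\end{lemma}

\begin{proof}
Write the series as $(1-u(xz))^{-1}\cdot g_u^\kappa\cdot(1-u(xz))^{-1}$, expand the outer factors by \eqref{eq:geom} and the middle one by \eqref{eq:expansion}. The result is a sum over triples of words $(W,U,W')$ of the terms
\[
u_Wu_Uu_{W'}\;x^{|W|}\,(M_U^\kappa)_{N(U),0}\,x^{|W'|}\;z^{|W|+|U|+|W'|}.
\]
Group the triples by their concatenation $L$. Those with a given $L$ of length $N$ are $W=(L_1,\dots,L_i)$, $U=(L_{i+1},\dots,L_k)$, $W'=(L_{k+1},\dots,L_N)$ with $0\le i\le k\le N$; then $|W|=s_i$, $|W'|=s_N-s_k$, and $(M_U^\kappa)_{N(U),0}=(M_L^\kappa)_{ki}$ by Lemma~\ref{lem:words}(b). This proves \eqref{eq:sandwich}. Next, $\Sigma_L(x)=\langle M_L^\kappa v,v'\rangle$ with $v_i=x^{s_i}$ and $v'_k=x^{s_k-s_N}$, so Lemma~\ref{lem:sum} gives the bound. For $\mu=\delta_1$ and $x=1$ we have $M_L=P(S)$ and $v=v'=(1,\dots,1)$.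
\end{proof}

\subsection*{Lowering the exponent} The factor $(1-u)^{-2}$ is, up to a constant, the derivative $P'(w)=2(1-w)^{-2}$. It arises, together with the exponent $\kappa=\gamma-1$, when we join $g$ to the constant $1$ by replacing $b$ with $\xi b$ and differentiate $g^\gamma$ along this path.

\begin{proposition}\label{prop:large}
Let $g$ be as in \eqref{eq:g}, $\gamma\ge1$ and $m\ge1$. Then $|[g^\gamma]_m|\le[G_\alpha^\gamma]_m$.
\end{proposition}

\begin{proof}
For $0\le\xi\le1$ let $h_\xi(z)=\int P(\xi b(yz))\,d\mu(y)$; this is $g_u$ for $u=\xi b$. Its coefficients are polynomials in $\xi$, and $h_0=1$, $h_1=g$ by \eqref{eq:Pb}. Differentiating the binomial series term by term and using $r\binom\gamma r=\gamma\binom{\gamma-1}{r-1}$, we obtain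
\[
\partial_\xi h_\xi^\gamma=\gamma h_\xi^\kappa\,\partial_\xi h_\xi=\gamma h_\xi^\kappa\int\frac{2b(xz)}{(1-\xi b(xz))^2}\,d\mu(x).
\]
Since $[h_0^\gamma]_m=0$,
\begin{equation}\label{eq:path}
[g^\gamma]_m=2\gamma\int_0^1\!\!\int_{\mathbb T}\Phi(x,\xi)\,d\mu(x)\,d\xi,\qquad\Phi(x,\xi)=\bigl[b(xz)(1-\xi b(xz))^{-2}h_\xi^\kappa\bigr]_m .
\end{equation}
Apply \eqref{eq:sandwich} with $u=\xi b$, for which $u_L=\xi^{N(L)}b_L$:
\begin{equation}\label{eq:Phi}
\Phi(x,\xi)=\sum_{l=1}^m\ \sum_{|L|=m-l}b_l\,\xi^{N(L)}b_L\;x^l\,\Sigma_L(x).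
\end{equation}
The weights $b_l\xi^{N(L)}b_L$ are nonnegative, so Lemma~\ref{lem:sandwich} gives
\begin{equation}\label{eq:Phistar}
|\Phi(x,\xi)|\le\Phi^*(\xi):=\sum_{l=1}^m\ \sum_{|L|=m-l}b_l\,\xi^{N(L)}b_L\,\Lambda_{N(L)} ,
\end{equation}
and $\Phi^*$ does not depend on $\mu$. When $\mu=\delta_1$ we have $g=G_\alpha$ and $\Phi(1,\xi)=\Phi^*(\xi)$, so \eqref{eq:path} reads $[G_\alpha^\gamma]_m=2\gamma\int_0^1\Phi^*(\xi)\,d\xi$. For general $\mu$, \eqref{eq:path} and \eqref{eq:Phistar} bound $|[g^\gamma]_m|$ by the same integral.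
\end{proof}

For $m=3$, the term $l=1$, $L=(1,1)$ of \eqref{eq:Phi} contributes $2\gamma b_1^3\int_0^1\xi^2d\xi\int xQ(x)\,d\mu(x)$ to \eqref{eq:path}; this is the origin of the representation used above for the fourth coefficient.

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:powers}]
Use \eqref{eq:translate} with $\gamma=\sigma/\alpha$. For $0<|\sigma|\le\alpha$, Proposition~\ref{prop:small} gives the bound $2\frac{|\sigma|}\alpha\cdot\frac\alpha{\alpha+m}=\frac{2|\sigma|}{m+\alpha}$, and for the logarithm it gives $\frac1\alpha\cdot2d_m=\frac2{m+\alpha}$; both are attained for $p(z)=P(z^m)$. For $\sigma\ge\alpha$, Proposition~\ref{prop:large} gives the bound, which is attained for $\mu=\delta_1$, that is, for $f=zG_\alpha^{1/\alpha}$. These functions lie in $B_1(\alpha)$ by Lemma~\ref{lem:param}.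
\end{proof}

For the cases of equality we use the following fact. If $w_i>0$ and $|\tau_i|\le T_i$ for finitely many $i$, and $|\sum_iw_i\tau_i|=\sum_iw_iT_i$, then there is a $c$ with $|c|=1$ and $\tau_i=cT_i$ for all $i$. Indeed, choose $c$ with $\sum_iw_i\tau_i=c\sum_iw_iT_i$; then the nonnegative numbers $w_i(T_i-\operatorname{Re}\bar c\tau_i)$ add up to $0$. Here the strict positivity in Lemma~\ref{lem:kaluza} is needed: it lets us test equality on a single, well-chosen word.

\begin{proof}[Proof of Theorem~\ref{thm:main}]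
Let $m=n-1$, so that $a_n=[f/z]_m$. For $\alpha>0$, Theorem~\ref{thm:powers} with $\sigma=1$ shows that the maximum exists and equals $2/(m+\alpha)$ if $\alpha\ge1$ and $[G_\alpha^{1/\alpha}]_m$ if $\alpha\le1$. It remains to find the extremal functions and to treat $\alpha=0$. For $\alpha>0$ put $\gamma=1/\alpha$.

\emph{Equality for $\alpha>1$.} Here $0<\gamma<1$. The functions $p(z)=P(cz^m)$ are extremal by Proposition~\ref{prop:small}. Conversely, suppose that $|[g^\gamma]_m|=2\gamma d_m$. In $[g^\gamma]_m=\sum_{|L|=m}b_L(M_L^\gamma)_{N(L),0}$ the weights are positive with sum $d_m$ and each entry has modulus at most $2\gamma$. Hence there is one $c$, $|c|=1$, with $(M_L^\gamma)_{N(L),0}=2\gamma c$ for all $L$ with $|L|=m$. For $L=(m)$ the entry is $2\gamma\hat\mu_m$, so $\hat\mu_m=c$, and $x^m=c$ almost everywhere by \eqref{eq:unimodular}. For $L=(k,m-k)$ with $1\le k\le m-1$ the entry is $2\gamma c-2\gamma(1-\gamma)\hat\mu_k\hat\mu_{m-k}$ by \eqref{eq:two}, so $\hat\mu_k\hat\mu_{m-k}=0$ because $\gamma\ne1$. But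 $x^{m-k}=c\bar x^k$ almost everywhere, so $\hat\mu_{m-k}=c\,\overline{\hat\mu_k}$, and therefore $\hat\mu_k=0$. Finally $\hat\mu_{j+m}=c\hat\mu_j$ for all $j$, so $\hat\mu_j=0$ for $m\nmid j$ and $\hat\mu_{qm}=c^q$. By \eqref{eq:herglotz}, $p(z)=P(cz^m)$.

\emph{Equality for $\alpha=1$.} Here $f/z=g$ and $a_n=\frac2n\hat\mu_{n-1}$. Equality means $|\hat\mu_{n-1}|=1$, which by \eqref{eq:unimodular} holds if and only if the closed set $\{x:x^{n-1}=c\}$ has full measure for some $|c|=1$, that is, contains the support of $\mu$.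

\emph{Equality for $0<\alpha<1$.} Here $\kappa=\gamma-1>0$. If $p(z)=P(cz)$, then $g(z)=G_\alpha(cz)$ and $f(z)=zG_\alpha(cz)^{1/\alpha}$ is a rotation of $zG_\alpha^{1/\alpha}$, so it is extremal; every rotation arises in this way. Conversely, let $f$ be extremal. By \eqref{eq:unimodular} with $j=1$ it suffices to show that $|\hat\mu_1|=1$, for then $\mu=\delta_c$ with $c=\hat\mu_1$. If $m=1$, this follows from $a_2=\frac2{1+\alpha}\hat\mu_1$. Let $m\ge2$. Equality in Proposition~\ref{prop:large} forces the nonnegative function $\Phi^*(\xi)-|\Phi(x,\xi)|$ to have integral $0$ with respect to $d\mu(x)\,d\xi$, so it vanishes at some point $(x,\xi)$ with $\xi>0$. At this point all weights in \eqref{eq:Phi} are positive, so $|\Sigma_L(x)|=\Lambda_{N(L)}$ for every word that occurs. The term $l=m-1\ge1$, $L=(1)$ occurs, with $\Sigma_{(1)}(x)=2x+2\kappa\hat\mu_1$ and $\Lambda_1=2\varphi_0+\varphi_1=2+2\kappa$. Thus $1+\kappa=|x+\kappa\hat\mu_1|\le1+\kappa|\hat\mu_1|$, and $\kappa>0$ gives $|\hat\mu_1|=1$.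

\emph{The case $\alpha=0$.} This case is classical; we include the proof. With $F=f/z$ we have $p=zf'/f=1+zF'/F$, so by \eqref{eq:herglotz} $F=\exp\bigl(\sum_{j\ge1}2\hat\mu_jz^j/j\bigr)$ and
\[
a_n=\sum_{k=1}^m\frac{2^k}{k!}\sum_{\substack{j_1+\dots+j_k=m\\ j_i\ge1}}\frac{\hat\mu_{j_1}\cdots\hat\mu_{j_k}}{j_1\cdots j_k}.
\]
All coefficients are positive and all products of moments have modulus at most $1$, so $|a_n|$ is at most the value for $\mu=\delta_1$, which is $[\exp(\sum_{j\ge1}2z^j/j)]_m=[(1-z)^{-2}]_m=n$. For $p(z)=P(cz)$ we have $f(z)=z(1-cz)^{-2}$; conversely this rotation of the Koebe function has $zf'/f=P(cz)$, so it lies in $B_1(0)$, and $|a_n|=n$. If $|a_n|=n$, then every product of moments in the sum has modulus $1$; the term $k=m$ gives $|\hat\mu_1|^m=1$, so $\mu$ is a point mass $\delta_c$ and $p(z)=P(cz)$.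
\end{proof}

\begin{thebibliography}{1}

\bibitem{subset}
\emph{On a subset of Bazilevi\v{c} functions},
\texttt{https://ajmaa.org/searchroot/files/pdf/v16n2/v16i2p1.pdf}

\end{thebibliography}
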